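\title{A projective tensor product of two reflexive spaces that is not weakly sequentially complete}

\begin{abstract}
We show that the projective tensor product of two reflexive Banach spaces need not be weakly sequentially complete. For each $1<p<2$ we construct a uniformly convex space $Z$ with a monotone basis $(e_n)$ such that the diagonal $e_n^*(Te_n)$ of every bounded operator $T$ on $Z$ converges; the sequence $(e_n\otimes e_n^*)$ is then weakly Cauchy but not weakly convergent in $Z\hat\otimes_\pi Z^*$. Both $Z$ and $Z^*$ have type $p$ and cotype $p'$. In the other direction, if $E$ is reflexive with the approximation property and $F$ is weakly sequentially complete, then $E\hat\otimes_\pi F$ is weakly sequentially complete whenever $E$ or $F$ has an unconditional finite-dimensional decomposition, or every operator $E\to F^*$ factors through a Hilbert space.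
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are $\mathbb R$ or $\mathbb C$. A sequence $(x_n)$ in a Banach space $X$ is \emph{weakly Cauchy} if $(x^*(x_n))$ converges for every $x^*\in X^*$, and $X$ is \emph{weakly sequentially complete} (wsc) if every weakly Cauchy sequence converges weakly to an element of $X$. A weakly Cauchy sequence is bounded, by the uniform boundedness principle, so $x^*\mapsto\lim_n x^*(x_n)$ is an element of $X^{**}$. Reflexivity asks that every element of $X^{**}$ lie in $X$; weak sequential completeness asks this only of such sequential limits. Hence reflexive spaces are wsc. So is $\ell_1$, where weakly Cauchy sequences are norm Cauchy by Schur's theorem. The space $c_0$ is not: the vectors $(1,\dots,1,0,0,\dots)$ form a weakly Cauchy sequence whose limit in $c_0^{**}=\ell_\infty$ is the constant sequence $1$.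

The \emph{projective tensor product} $E\hat\otimes_\pi F$ is the completion of $E\otimes F$ for the norm
\[
\|u\|_\pi=\inf\Big\{\sum_i\|x_i\|\,\|y_i\| : u=\sum_i x_i\otimes y_i\Big\},
\]
and its dual is the space $L(E,F^*)$ of bounded operators, with $\langle T,x\otimes y\rangle=(Tx)(y)$. Reflexivity does not survive this construction. In $\ell_2\hat\otimes_\pi\ell_2$ we have $\|\sum_n a_n\,e_n\otimes e_n\|_\pi=\sum_n|a_n|$: the upper bound is the definition of the norm, and the lower bound comes from testing against a diagonal operator with unimodular entries $\varepsilon_n$ such that $\varepsilon_na_n=|a_n|$. So $\ell_2\hat\otimes_\pi\ell_2$ contains $\ell_1$. What has appeared, however, is a wsc space, and $\ell_2\hat\otimes_\pi\ell_2$ is itself wsc (Theorem~\ref{thm:positive} below). One is led to guess that weak sequential completeness is the part of reflexivity that the projective tensor product keeps. For two arbitrary wsc factors this is known to fail, by a result of Pisier. The following question is posed in \cite{problem}.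

\medskip
\noindent\textbf{Question.} \emph{Is $E\hat\otimes_\pi F$ wsc for every reflexive space $E$ and every wsc space $F$? Is it wsc at least when both $E$ and $F$ are reflexive?}
\medskip

The answer to both questions is no. The terms in the next statements are recalled in Section~\ref{sec:background}.

\begin{theorem}\label{thm:main}
Let $1<p<2$ and $\frac1p+\frac1{p'}=1$. There is a uniformly convex, hence reflexive, Banach space $Z$ with a normalized monotone Schauder basis $(e_n)$ and biorthogonal functionals $(e_n^*)$ such that: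
\begin{enumerate}
\item[(1)] $\lim_n e_n^*(Te_n)$ exists for every $T\in L(Z)$;
\item[(2)] $(e_n\otimes e_n^*)$ is weakly Cauchy but not weakly convergent in $Z\hat\otimes_\pi Z^*$, so $Z\hat\otimes_\pi Z^*$ is not wsc;
\item[(3)] $Z$ and $Z^*$ both have type $p$ and cotype $p'$ with constant $1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:square}
The space $G=Z\oplus Z^*$ is reflexive, $G\hat\otimes_\pi G$ contains $Z\hat\otimes_\pi Z^*$ as a complemented subspace, and $G\hat\otimes_\pi G$ is not wsc.
\end{corollary}

The guess is correct under additional hypotheses, and these show which features of $Z$ cannot be avoided.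

\begin{theorem}\label{thm:positive}
Let $E$ be reflexive with the approximation property and let $F$ be wsc.
\begin{enumerate}
\item[(i)] $E\hat\otimes_\pi F$ is wsc if and only if every weakly Cauchy sequence $(u_n)$ in $E\hat\otimes_\pi F$ with $\langle S,u_n\rangle\to0$ for all finite rank $S\in L(E,F^*)$ is weakly null.
\item[(ii)] $E\hat\otimes_\pi F$ is wsc in each of the following cases: \emph{(a)} $E$ has an unconditional finite-dimensional decomposition; \emph{(b)} $F$ has one; \emph{(c)} every $T\in L(E,F^*)$ factors through a Hilbert space. Case \emph{(c)} holds if $E$ has type $2$ and $F^*$ has cotype $2$, in particular if $E$ and $F$ have type $2$.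
\end{enumerate}
\end{theorem}

Both $Z$ and $Z^*$ have monotone bases (Lemma~\ref{lem:basis}). Thus, for reflexive spaces $E,F$ with bases, ``both of type $2$'' suffices for $E\hat\otimes_\pi F$ to be wsc, while ``both of type $p$'' does not suffice for any $p<2$ (type $q$ implies type $p$ for $p\le q$); and ``unconditional finite-dimensional decomposition'' cannot be weakened to ``monotone basis''.

Section~\ref{sec:diagonal} reduces Theorem~\ref{thm:main} to a statement about diagonals of operators and shows the mechanism on the summing norm. Sections~\ref{sec:X0} and~\ref{sec:Z} build $Z$ in two steps, a combinatorial norm followed by complex interpolation with $\ell_2$. Section~\ref{sec:proofA} finishes the proof, and Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.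

\section{Tensors, bases and Rademacher averages}\label{sec:background}

\subsection*{Projective tensors}
We use the following facts; see \cite[Ch.~2]{Ryan}. Every $u\in E\hat\otimes_\pi Y$ is a sum $u=\sum_i x_i\otimes y_i$ with $\sum_i\|x_i\|\,\|y_i\|<\infty$, and $\langle T,u\rangle=\sum_i(Tx_i)(y_i)$ for $T\in L(E,Y^*)$. We may arrange that $x_i\to0$ and $\sum_i\|y_i\|<\infty$: normalize $\|x_i\|=1$, pick $\mu_i\to\infty$ with $\sum_i\mu_i\|y_i\|<\infty$, and write $x_i\otimes y_i=\mu_i^{-1}x_i\otimes\mu_iy_i$. Bounded operators $A:E\to E_1$ and $B:Y\to Y_1$ induce an operator $A\otimes B$ of norm at most $\|A\|\,\|B\|$ between the projective tensor products, and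
\begin{equation}\label{eq:adjoint}
\langle T,(A\otimes I)u\rangle=\langle TA,u\rangle\qquad(T\in L(E_1,Y^*)).
\end{equation}
If $Z$ is reflexive, then $(Z\hat\otimes_\pi Z^*)^*=L(Z,Z^{**})=L(Z)$, with $\langle T,z\otimes z^*\rangle=z^*(Tz)$.

\subsection*{Bases and approximation}
A \emph{finite-dimensional decomposition} (FDD) of $G$ is a sequence $(G_n)$ of finite-dimensional subspaces such that each $x\in G$ is uniquely a sum $x=\sum_nx_n$ with $x_n\in G_n$. The partial sum projections $P_Nx=\sum_{n\le N}x_n$ are uniformly bounded and $P_Nx\to x$. A \emph{Schauder basis} $(e_n)$ is the case $G_n=\operatorname{span}\{e_n\}$; then $x_n=e_n^*(x)e_n$ defines the biorthogonal functionals, and the basis is \emph{monotone} if $\|P_N\|\le1$ for all $N$. The FDD is \emph{unconditional} if all the series $\sum_nx_n$ converge unconditionally. In that case $D_\varepsilon x=\sum_n\varepsilon_nx_n$ converges for every choice of signs $\varepsilon_n=\pm1$, and $\sup_\varepsilon\|D_\varepsilon\|<\infty$ by the uniform boundedness principle. A space $E$ has the \emph{approximation property}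 (AP) if for each compact $K\subset E$ and $\delta>0$ there is a finite rank operator $S$ on $E$ with $\|Sx-x\|\le\delta$ on $K$. A space with an FDD has the AP, since $P_N\to I$ uniformly on compact sets.

\begin{lemma}\label{lem:approx}
Let $u\in E\hat\otimes_\pi Y$.
\begin{enumerate}
\item[(a)] If $A_k\in L(E)$, $\sup_k\|A_k\|<\infty$ and $A_kx\to x$ for all $x\in E$, then $(A_k\otimes I)u\to u$ in norm.
\item[(b)] If $E$ has the AP, there are finite rank $S_k\in L(E)$ with $(S_k\otimes I)u\to u$ in norm.
\end{enumerate}
\end{lemma}

\begin{proof}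
Write $u=\sum_ix_i\otimes y_i$ with $x_i\to0$ and $\sum_i\|y_i\|<\infty$. For $A\in L(E)$ we have $\|u-(A\otimes I)u\|_\pi\le\sum_i\|x_i-Ax_i\|\,\|y_i\|$. For (a) apply dominated convergence; for (b) apply the AP to the compact set $\{0,x_1,x_2,\dots\}$ with $\delta=1/k$.
\end{proof}

\subsection*{Convexity, type and cotype}
A space $X$ is \emph{uniformly convex} if for each $\eta>0$ there is $\delta>0$ such that $\|a\|=\|b\|=1$ and $\|a-b\|\ge\eta$ imply $\|\frac{a+b}2\|\le1-\delta$. Such a space is reflexive by the Milman--Pettis theorem. Let $\Omega_n=\{\pm1\}^n$ carry the uniform probability, with expectation $\mathbb E$ and coordinate functions $\varepsilon_1,\dots,\varepsilon_n$, so that $\mathbb E\,\varepsilon_i\varepsilon_j=\delta_{ij}$. For $1\le r\le2\le q<\infty$, the space $X$ has \emph{type $r$}, respectively \emph{cotype $q$}, with constant $C$ if for all $n$ and all $x_1,\dots,x_n\in X$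
\[
\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|^2\Big)^{1/2}\le C\Big(\sum_i\|x_i\|^r\Big)^{1/r},
\quad\text{respectively}\quad
\Big(\sum_i\|x_i\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|^2\Big)^{1/2}.
\]
For a finite set $\Omega$ with a measure $\mu$ charging every point, $L_q(\Omega;X)$ is the space of functions $h:\Omega\to X$ normed by the $L_q(\mu)$ norm of $\|h(\cdot)\|$; counting measure on $\{1,\dots,n\}$ gives $\ell_q^n(X)$. By H\"older's inequality and its equality case, $L_q(\Omega;X)^*=L_{q'}(\Omega;X^*)$ isometrically under $\langle g,h\rangle=\int g(\omega)(h(\omega))\,d\mu$.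

\section{The diagonal sequence $e_n\otimes e_n^*$}\label{sec:diagonal}

Let $Z$ be reflexive with a normalized basis $(e_n)$. An operator $T\in L(Z)$ has a matrix with entries $e_i^*(Te_j)$, and $\langle T,e_n\otimes e_n^*\rangle=e_n^*(Te_n)$ is its $n$th diagonal entry. One half of Theorem~\ref{thm:main}(2) holds in every such space.

\begin{lemma}\label{lem:nolimit}
Let $Z$ be reflexive with a Schauder basis $(e_n)$. Then $(e_n\otimes e_n^*)$ is not weakly convergent in $Z\hat\otimes_\pi Z^*$. It is weakly Cauchy if and only if $\lim_ne_n^*(Te_n)$ exists for every $T\in L(Z)$.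
\end{lemma}

\begin{proof}
The second statement is the identification $(Z\hat\otimes_\pi Z^*)^*=L(Z)$. Suppose $e_n\otimes e_n^*\to v$ weakly. Then $\langle I,v\rangle=\lim_ne_n^*(e_n)=1$, and $\langle P_N,v\rangle=\lim_ne_n^*(P_Ne_n)=0$ for each $N$. But $\langle P_N,v\rangle=\langle I,(P_N\otimes I)v\rangle\to\langle I,v\rangle$ by \eqref{eq:adjoint} and Lemma~\ref{lem:approx}(a), a contradiction.
\end{proof}

So we need a reflexive space in which every operator has a convergent diagonal. An unconditional basis is excluded, because $e_n\mapsto(-1)^ne_n$ is then bounded. Reflexivity helps: along a sparse set of indices every operator is almost diagonal.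

\begin{lemma}\label{lem:sparse}
Let $Z$ be reflexive with a normalized basis $(e_n)$, let $T\in L(Z)$, and let $M_0,M_1\subset\mathbb N$ be infinite. There are $a_1<a_2<\cdots$, with $a_j\in M_0$ for even $j$ and $a_j\in M_1$ for odd $j$, such that $|e_{a_i}^*(Te_{a_j})|\le2^{-i-j}$ whenever $i\ne j$.
\end{lemma}

\begin{proof}
For each $z\in Z$ we have $|e_n^*(z)|=\|e_n^*(z)e_n\|\to0$, as these are the terms of a convergent series. Also $e_n\to0$ weakly: the unit ball is weakly compact, and a weak cluster point of $(e_n)$ has all coordinates $0$, so it is $0$. Hence for fixed $a$ both $e_n^*(Te_a)$ and $e_a^*(Te_n)$ tend to $0$ as $n\to\infty$. Given $a_1,\dots,a_{j-1}$, the $2(j-1)$ inequalities linking $a_j$ to them hold for all large $a_j$, and we pick such an $a_j$ in the required set.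
\end{proof}

How can a norm forbid a diagonal that oscillates? The summing norm shows the mechanism, and also what is missing.

\begin{example}\label{ex:summing}
On the space $c_{00}$ of finitely supported sequences let $\|x\|_s=\sup_N|\sum_{n\le N}x_n|$. Let $De_n=d_ne_n$, where $d_n=s$ on an infinite set $M_0$ and $d_n=t\ne s$ on an infinite set $M_1$. For even $m$ choose $a_1<\dots<a_m$ with $a_k\in M_0$ for even $k$ and $a_k\in M_1$ for odd $k$, and put
\[
y=\sum_{k=1}^m(-1)^ke_{a_k},\qquad f(x)=\sum_nx_n .
\]
The partial sums of $y$ are $-1$ and $0$, so $\|y\|_s=1$, and $|f(x)|\le\|x\|_s$. Yet $f(Dy)=\frac m2(s-t)$. So $D$ is unbounded: the smallness of $y$ is due to cancellation, and $D$ destroys it.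

This rules out diagonal operators only. The operator $Te_{2k-1}=Te_{2k}=e_{2k-1}$ has diagonal $1,0,1,0,\dots$, and it is a contraction, since every partial sum of $Tx$ is a partial sum of $x$ of even length. If consecutive $a_k$ differ by at least $2$, the matrix of $T$ restricted to $A=\{a_1,\dots,a_m\}$ is diagonal, but $f$ also reads the coordinates outside $A$, and $f(Ty)=f(y)=0$.
\end{example}

To profit from Lemma~\ref{lem:sparse}, the functional $f$ must be supported in the sparse set $A$, which depends on $T$. So the norm must be defined by a family of functionals with members supported inside \emph{every} infinite set. The naive family, all indicator functions of finite sets, is too rich: the indicator of $\{a_2,a_4,\dots,a_m\}$ gives the vector $y$ norm at least $m/2$. The first task is to find a family that is available everywhere and still leaves the alternating vectors small. The second is reflexivity, which the summing norm lacks: there $f(e_n)=1$, so $(e_n)$ is not weakly null.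

\section{Special sequences and the space $X_0$}\label{sec:X0}

In this section and most of the next the scalars are complex. A sequence $f\in c_{00}$ acts on sequences by $f(x)=\sum_nf(n)x_n$, and $P_N$ denotes restriction to $\{1,\dots,N\}$.

We replace the unit vectors $e_{a_k}$ by the $\ell_2$-normalized blocks $|E|^{-1/2}1_E$. A block carries a label that a unit vector does not, its size, and blocks of very different sizes are almost orthogonal wherever they are placed:
\begin{equation}\label{eq:orth}
\frac{|E\cap F|}{\sqrt{|E|\,|F|}}\le\sqrt{\frac{\min(|E|,|F|)}{\max(|E|,|F|)}} .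
\end{equation}
Let $\Lambda=\{\lambda_r=16^{r^2}:r\ge1\}$. For $r<s$ we have $\sqrt{\lambda_r/\lambda_s}=4^{-(s-r)(s+r)}\le4^{-(r+s)}$, so, summing over ordered pairs,
\begin{equation}\label{eq:lacunary}
\sum_{r\ne s}\sqrt{\frac{\min(\lambda_r,\lambda_s)}{\max(\lambda_r,\lambda_s)}}\le\Big(\sum_{r\ge1}4^{-r}\Big)^2=\frac19 .
\end{equation}
Blocks of equal size still interact fully. We use the size of a block to encode all the blocks before it, so that such an interaction forces a common past.

Let $\mathcal Q$ be the set of finite, possibly empty, sequences $(E_1,\dots,E_k)$ of nonempty finite subsets of $\mathbb N$ with $\max E_i<\min E_{i+1}$. It is countable, so we may fix an injection $\sigma:\mathcal Q\to\Lambda$. A sequence $\mathcal E=(E_1,\dots,E_m)\in\mathcal Q$ with $m\ge1$ is \emph{special} if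
\[
|E_k|=\sigma(E_1,\dots,E_{k-1})\qquad(1\le k\le m),
\]
and we then put
\[
f_{\mathcal E}=\sum_{k=1}^m|E_k|^{-1/2}1_{E_k},\qquad y_{\mathcal E}=\sum_{k=1}^m(-1)^k|E_k|^{-1/2}1_{E_k}.
\]
Both have $\ell_2$ norm $\sqrt m$ and coordinates of modulus at most $1$. The sizes $|E_1|,\dots,|E_m|$ are distinct elements of $\Lambda$, because $\sigma$ is injective. Special sequences are available everywhere, as the definition prescribes only the size of the next block:
\begin{equation}\label{eq:available}
\begin{array}{c}\text{if $A_1,\dots,A_m\subset\mathbb N$ are infinite, there is a special}\\ \text{sequence $(E_1,\dots,E_m)$ with $E_k\subset A_k$ for all $k$.}\end{array}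
\end{equation}
Indeed, take for $E_k$ any $\sigma(E_1,\dots,E_{k-1})$ elements of $A_k$ beyond $\max E_{k-1}$.

For $x\in c_{00}$ define
\[
\|x\|_0=\max\Big\{\sup_n|x_n|,\ \sup_{\mathcal F\text{ special},\ N\ge1}\big|(P_Nf_{\mathcal F})(x)\big|\Big\},
\]
which is at most $\|x\|_1$ because the coordinates of $f_{\mathcal F}$ lie in $[0,1]$. Let $X_0$ be the completion of $(c_{00},\|\cdot\|_0)$. The truncations $P_Nf_{\mathcal F}$ play the role of the partial sums in Example~\ref{ex:summing}; they make the basis monotone.

\begin{lemma}\label{lem:X0}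
We have $\|e_n\|_0=1$, $\|P_N\|\le1$ on $X_0$, and $P_Nx\to x$ for $x\in X_0$. The coordinate map embeds $X_0$ continuously and injectively in $c_0$.
\end{lemma}

\begin{proof}
First, $1=\|e_n\|_\infty\le\|e_n\|_0\le\|e_n\|_1=1$. Since $(P_Mf_{\mathcal F})(P_Nx)=(P_{\min(M,N)}f_{\mathcal F})(x)$, the map $P_N$ is a contraction of $(c_{00},\|\cdot\|_0)$, hence of $X_0$; and $P_Nx\to x$ holds on the dense subspace $c_{00}$, hence on $X_0$. As $\|x\|_\infty\le\|x\|_0$, the inclusion $c_{00}\subset c_0$ extends to a contraction $X_0\to c_0$. By density $P_Nx=\sum_{n\le N}x_ne_n$ on $X_0$, so an element with all coordinates $0$ equals $\lim_NP_Nx=0$.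
\end{proof}

The next lemma is the combinatorial core of the construction.

\begin{lemma}\label{lem:alternating}
For every special sequence $\mathcal E$ we have $\|y_{\mathcal E}\|_0\le2$.
\end{lemma}

\begin{proof}
Let $\mathcal E=(E_1,\dots,E_m)$. The coordinates of $y_{\mathcal E}$ are bounded by $1$. Let $\mathcal F=(F_1,\dots,F_r)$ be special and $N\ge1$. Then
\[
(P_Nf_{\mathcal F})(y_{\mathcal E})=\sum_{k=1}^m\sum_{l=1}^r(-1)^k\,\frac{|E_k\cap F_l\cap[1,N]|}{\sqrt{|E_k|\,|F_l|}} .
\]

\emph{Pairs with $|E_k|\ne|F_l|$.} The maps $k\mapsto|E_k|$ and $l\mapsto|F_l|$ are injections into $\Lambda$, so distinct pairs $(k,l)$ give distinct ordered pairs of distinct elements of $\Lambda$. By \eqref{eq:orth} and \eqref{eq:lacunary} these terms contribute at most $\frac19$ in modulus.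

\emph{Pairs with $|E_k|=|F_l|$.} Here $\sigma(E_1,\dots,E_{k-1})=\sigma(F_1,\dots,F_{l-1})$, so $k=l$ and $E_i=F_i$ for $i<k$. The pair $(1,1)$ is of this kind, since $|E_1|=|F_1|=\sigma(\emptyset)$. Let $k_0$ be the largest $k$ with $|E_k|=|F_k|$. Then $E_i=F_i$ for $i<k_0$, so the pairs in question are exactly $(k,k)$ with $k\le k_0$, and they contribute
\[
\sum_{k=1}^{k_0}(-1)^k\alpha_k,\qquad \alpha_k=\frac{|E_k\cap F_k\cap[1,N]|}{|E_k|}\in[0,1].
\]
If $\alpha_k>0$, then $N\ge\min E_k$, so for $i<k$ we have $E_i=F_i\subset[1,N]$ and $\alpha_i=1$. Hence $1\ge\alpha_1\ge\dots\ge\alpha_{k_0}\ge0$, and the alternating sum has modulus at most $\alpha_1\le1$.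

The total is at most $1+\frac19\le2$.
\end{proof}

\begin{remark}[the coding is needed]\label{rem:coding}
Suppose that ``special'' meant only $|E_k|=\lambda_k$. Take all $E_k$ inside the even integers, and let $F_k=E_k$ for even $k$ and $F_k=E_k+1$ for odd $k$. Then $\mathcal F$ would be special and $f_{\mathcal F}(y_{\mathcal E})=\lfloor m/2\rfloor$. With the coding, a special sequence that once departs from $\mathcal E$ never again has a block of the same size as a block of $\mathcal E$.
\end{remark}

\begin{remark}[$X_0$ is not reflexive]\label{rem:notreflexive}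
Let $E_1,E_2,\dots$ be an infinite sequence all of whose initial segments $\mathcal E_m$ are special. The blocks $x_k=|E_k|^{-1/2}1_{E_k}=\pm(y_{\mathcal E_k}-y_{\mathcal E_{k-1}})$, $k\ge2$, have norm at most $4$. The functional $\varphi(x)=\lim_mf_{\mathcal E_m}(x)$ on $c_{00}$ satisfies $|\varphi(x)|\le\|x\|_0$ and $\varphi(x_k)=1$. A weak cluster point $x$ of $(x_k)$ would have all coordinates $0$ and $\varphi(x)=1$, against Lemma~\ref{lem:X0}.
\end{remark}

\section{Interpolation with $\ell_2$}\label{sec:Z}

An operator that changes the signs of the odd blocks sends $y_{\mathcal E}$ to $f_{\mathcal E}$, and $f_{\mathcal E}(f_{\mathcal E})=m$. In $X_0$ the product $\|f_{\mathcal E}\|\,\|y_{\mathcal E}\|$ of the functional norm and the vector norm is at most $2$, far below $m$, but $X_0$ is not reflexive. In $\ell_2$ the geometry is perfect, but the product equals $m$ and no gap remains. In an interpolation space the product is at most $2m^\theta$ with $\theta<1$, which is still $o(m)$, while some Hilbertian geometry is inherited as soon as $\theta>0$.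

\subsection*{The complex method}
A \emph{compatible couple} $(A_0,A_1)$ consists of two complex Banach spaces continuously and injectively embedded in one Hausdorff topological vector space. Consider the bounded continuous functions $\phi$ from the strip $0\le\operatorname{Re}\zeta\le1$ to $A_0+A_1$ that are analytic in the interior and such that $t\mapsto\phi(j+it)$ is a continuous $A_j$-valued function tending to $0$ at infinity for $j=0,1$; put $\|\phi\|=\max_j\sup_t\|\phi(j+it)\|_{A_j}$. For $0<\theta<1$, $[A_0,A_1]_\theta$ is the Banach space of all values $\phi(\theta)$, normed by $\|a\|_\theta=\inf\{\|\phi\|:\phi(\theta)=a\}$. We use three standard facts \cite{Calderon}, \cite[Thms~4.1.2, 4.2.2, 5.1.2]{BL}.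
\begin{enumerate}
\item[(I1)] If $T:A_0+A_1\to B_0+B_1$ is linear and maps $A_j$ into $B_j$ with norm $M_j$, then $T$ maps $[A_0,A_1]_\theta$ into $[B_0,B_1]_\theta$ with norm at most $M_0^{1-\theta}M_1^\theta$.
\item[(I2)] $A_0\cap A_1$ is dense in $[A_0,A_1]_\theta$.
\item[(I3)] For a finite set $\Omega$ with a measure as in Section~\ref{sec:background} and $A_\theta=[A_0,A_1]_\theta$, isometrically,
\[
[L_1(\Omega;A_0),L_2(\Omega;A_1)]_\theta=L_p(\Omega;A_\theta),\qquad [L_\infty(\Omega;A_0),L_2(\Omega;A_1)]_\theta=L_{p'}(\Omega;A_\theta),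
\]
where $\frac1p=(1-\theta)+\frac\theta2$ and $\frac1{p'}=\frac\theta2$.
\end{enumerate}
Also $[\mathbb C,\mathbb C]_\theta=\mathbb C$ isometrically: $|\phi(\theta)|\le\|\phi\|$ by the three lines theorem, and $\phi(\zeta)=e^{\delta(\zeta-\theta)^2}\lambda$ has norm at most $e^{\delta}|\lambda|$.

Fix $1<p<2$ and put $\theta=2/p'\in(0,1)$; then $p$ and $p'$ are the exponents in (I3). By Lemma~\ref{lem:X0}, $(X_0,\ell_2)$ is a compatible couple inside $c_0$. Define
\[
Z=[X_0,\ell_2]_\theta\subset c_0 .
\]
Applying (I1) to the map $\lambda\mapsto\lambda x$ from $\mathbb C$, and to a functional $f\in c_{00}$ as a map into $\mathbb C$, we obtain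
\begin{equation}\label{eq:interp}
\|x\|_Z\le\|x\|_0^{1-\theta}\|x\|_2^\theta\quad(x\in X_0\cap\ell_2),\qquad
\|f\|_{Z^*}\le\|f\|_{X_0^*}^{1-\theta}\|f\|_2^\theta\quad(f\in c_{00}).
\end{equation}

\subsection*{Geometry of $Z$}
The next proposition uses nothing about $X_0$ beyond the triangle inequality.

\begin{proposition}\label{prop:geometry}
$Z$ is uniformly convex, and $Z$ and $Z^*$ have type $p$ and cotype $p'$ with constant $1$.
\end{proposition}

\begin{proof}
For $n\ge1$ define $R(z_1,\dots,z_n)=\sum_i\varepsilon_iz_i$, a function on $\Omega_n$, and $C(h)=(\mathbb E\,\varepsilon_ih)_{i\le n}$ for $h:\Omega_n\to c_0$. Four endpoint estimates hold.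
\begin{itemize}
\item $\|R:\ell_1^n(X_0)\to L_\infty(\Omega_n;X_0)\|\le1$, by the triangle inequality.
\item $R:\ell_2^n(\ell_2)\to L_2(\Omega_n;\ell_2)$ is an isometry, since $\mathbb E\,\varepsilon_i\varepsilon_j=\delta_{ij}$.
\item $\|C:L_1(\Omega_n;X_0)\to\ell_\infty^n(X_0)\|\le1$, since $\|\mathbb E\,\varepsilon_ih\|_0\le\mathbb E\|h\|_0$.
\item $\|C:L_2(\Omega_n;\ell_2)\to\ell_2^n(\ell_2)\|\le1$: sum Bessel's inequality $\sum_i|\mathbb E\,\varepsilon_ih_k|^2\le\mathbb E|h_k|^2$ over the coordinates $h_k$ of $h$.
\end{itemize}
By (I1) and (I3),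
\begin{equation}\label{eq:RC}
\|R:\ell_p^n(Z)\to L_{p'}(\Omega_n;Z)\|\le1,\qquad\|C:L_p(\Omega_n;Z)\to\ell_{p'}^n(Z)\|\le1 .
\end{equation}
On a probability space $\|\cdot\|_{L_p}\le\|\cdot\|_{L_2}\le\|\cdot\|_{L_{p'}}$. So the first inequality gives type $p$ with constant $1$, and the second, applied to $h=\sum_i\varepsilon_iz_i$, for which $C(h)=(z_i)$, gives cotype $p'$ with constant $1$.

Taking adjoints exchanges the two maps. From $\sum_iz_i^*(\mathbb E\,\varepsilon_ih)=\mathbb E\big[(\sum_i\varepsilon_iz_i^*)(h)\big]$ we see that $C^*:\ell_p^n(Z^*)\to L_{p'}(\Omega_n;Z^*)$ is $(z_i^*)\mapsto\sum_i\varepsilon_iz_i^*$; from $\mathbb E\big[g(\sum_i\varepsilon_iz_i)\big]=\sum_i(\mathbb E\,\varepsilon_ig)(z_i)$ we see that $R^*:L_p(\Omega_n;Z^*)\to\ell_{p'}^n(Z^*)$ is $g\mapsto(\mathbb E\,\varepsilon_ig)_i$. Thus \eqref{eq:RC} holds with $Z^*$ in place of $Z$, and $Z^*$ has the same type and cotype.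

Finally take $n=2$ and $\|a\|_Z=\|b\|_Z=1$. The function $\varepsilon_1a+\varepsilon_2b$ has norm $\|a+b\|$ or $\|a-b\|$, each with probability $\frac12$, so the first inequality in \eqref{eq:RC} reads $\frac12(\|a+b\|^{p'}+\|a-b\|^{p'})\le2^{p'/p}=2^{p'-1}$, that is,
\[
\Big\|\frac{a+b}2\Big\|^{p'}+\Big\|\frac{a-b}2\Big\|^{p'}\le1 .
\]
Since $p'<\infty$, this gives uniform convexity with $1-\delta=(1-(\eta/2)^{p'})^{1/p'}$.
\end{proof}

\begin{lemma}\label{lem:basis}
The unit vectors $(e_n)$ form a normalized monotone basis of $Z$, with $\|e_n^*\|=1$, and $(e_n^*)$ is a monotone basis of $Z^*$.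
\end{lemma}

\begin{proof}
$P_N$ is a contraction on $X_0$ and on $\ell_2$, hence on $Z$ by (I1). If $z\in X_0\cap\ell_2$, then $P_Nz\to z$ in both spaces, hence in $Z$ by \eqref{eq:interp}. By (I2) and $\|P_N\|\le1$, $P_Nz\to z$ for every $z\in Z$. By \eqref{eq:interp}, $\|e_n\|_Z\le1$ and the $n$th coordinate functional has $\|e_n^*\|_{Z^*}\le1$; as $e_n^*(e_n)=1$, both norms equal $1$. Continuity of the $e_n^*$ makes the expansion $z=\sum_ne_n^*(z)e_n$ unique.

For $z^*\in Z^*$ we have $P_N^*z^*=\sum_{n\le N}z^*(e_n)e_n^*\to z^*$ weak$^*$, that is, weakly, since $Z$ is reflexive. So the span of $(e_n^*)$ is weakly dense, hence norm dense; on it $P_N^*\to I$, and $\|P_N^*\|\le1$ extends this to $Z^*$.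
\end{proof}

\begin{lemma}\label{lem:pair}
If $\mathcal E=(E_1,\dots,E_m)$ is special, then $\|f_{\mathcal E}\|_{Z^*}\le m^{\theta/2}$ and $\|y_{\mathcal E}\|_Z\le2m^{\theta/2}$.
\end{lemma}

\begin{proof}
By definition of $\|\cdot\|_0$, with $N\ge\max E_m$, we have $\|f_{\mathcal E}\|_{X_0^*}\le1$; by Lemma~\ref{lem:alternating}, $\|y_{\mathcal E}\|_0\le2$; and both vectors have $\ell_2$ norm $\sqrt m$. Apply \eqref{eq:interp}.
\end{proof}

\subsection*{Real scalars}
Let $Z_{\mathbb R}$ be the closed real-linear span of $(e_n)$ in $Z$, a real Banach space whose elements have real coordinates. The maps $R$, $C$ and $P_N$ send $Z_{\mathbb R}$-valued data to $Z_{\mathbb R}$-valued data, so \eqref{eq:RC}, $\|P_N\|\le1$ and $P_Nz\to z$ hold for $Z_{\mathbb R}$. The deductions made from them in Proposition~\ref{prop:geometry} and Lemma~\ref{lem:basis} are valid over $\mathbb R$, with adjoints taken in the real sense. The functionals $e_n^*$ and $f_{\mathcal E}$ are real-valued on $Z_{\mathbb R}$ and their norms do not increase under restriction, and $y_{\mathcal E}\in Z_{\mathbb R}$,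 so Lemma~\ref{lem:pair} persists. For real scalars, $Z$ means $Z_{\mathbb R}$ from now on.

\section{Operators on $Z$ have convergent diagonals}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:geometry} and Lemma~\ref{lem:basis} give uniform convexity, the basis and (3), and (2) follows from (1) by Lemma~\ref{lem:nolimit}. We prove (1).

Let $T\in L(Z)$ and $d_n=e_n^*(Te_n)$, so $|d_n|\le\|T\|$. If $(d_n)$ does not converge, it has two cluster points $s\ne t$. Put $\eta=|s-t|/8$, and let $M_0=\{n:|d_n-s|<\eta\}$ and $M_1=\{n:|d_n-t|<\eta\}$, two infinite sets. Let $A=\{a_1<a_2<\cdots\}$ be given by Lemma~\ref{lem:sparse}; then $A\cap M_0$ and $A\cap M_1$ are infinite. Let $m$ be even. By \eqref{eq:available} there is a special sequence $\mathcal E=(E_1,\dots,E_m)$ with $E_k\subset A\cap M_0$ for even $k$ and $E_k\subset A\cap M_1$ for odd $k$. Both $f_{\mathcal E}$ and $y_{\mathcal E}$ are supported in $A$, so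
\[
f_{\mathcal E}(Ty_{\mathcal E})=\sum_{k=1}^m(-1)^k\frac1{|E_k|}\sum_{a\in E_k}d_a\ +\sum_{a\ne b\text{ in }A}f_{\mathcal E}(a)\,y_{\mathcal E}(b)\,e_a^*(Te_b).
\]
The coefficients have modulus at most $1$, so the second sum is at most $\sum_{i\ne j}2^{-i-j}\le1$ in modulus. In the first sum, the average of $d_a$ over $E_k$ is within $\eta$ of $s$ for even $k$ and within $\eta$ of $t$ for odd $k$, so the sum is within $m\eta$ of $\frac m2(s-t)$. Together with Lemma~\ref{lem:pair},
\[
\frac{3m}8|s-t|-1\ \le\ |f_{\mathcal E}(Ty_{\mathcal E})|\ \le\ 2\|T\|\,m^\theta .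
\]
Since $\theta<1$ and $s\ne t$, this fails for large even $m$.
\end{proof}

The hypothesis $p<2$, that is $\theta<1$, enters only in the last line; at $\theta=1$ the space is $\ell_2$ and (1) is false. The hypothesis $p>1$, that is $\theta>0$, gives reflexivity, which is used in Lemmas~\ref{lem:nolimit} and~\ref{lem:sparse}.

\begin{proof}[Proof of Corollary~\ref{cor:square}]
A direct sum of two reflexive spaces is reflexive. Let $J_1:Z\to G$, $J_2:Z^*\to G$ be the inclusions and $Q_1:G\to Z$, $Q_2:G\to Z^*$ the projections. Put $J=J_1\otimes J_2$ and $Q=Q_1\otimes Q_2$. Then $QJ$ is the identity of $Z\hat\otimes_\pi Z^*$, so $J$ is an isomorphic embedding and $JQ$ is a bounded projection onto its range. The sequence $J(e_n\otimes e_n^*)$ is weakly Cauchy, and if it converged weakly to $w$, then $e_n\otimes e_n^*$ would converge weakly to $Qw$.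
\end{proof}

\section{When $E\hat\otimes_\pi F$ is weakly sequentially complete}\label{sec:positive}

The sequence $(e_n\otimes e_n^*)$ is null on finite rank operators: on the rank one operator $x\mapsto z^*(x)z$ it takes the values $z^*(e_n)e_n^*(z)\to0$. It is not weakly null, because of the identity. Theorem~\ref{thm:positive}(i) says that a sequence with this behavior is the only possible obstruction. Its proof must produce a candidate limit for a weakly Cauchy sequence, and for this we view the projective tensor product as a dual space.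

\subsection*{Two facts on duality}
The \emph{injective tensor product} $X\hat\otimes_\varepsilon Y$ is the completion of $X\otimes Y$ for
\[
\Big\|\sum_jx_j\otimes y_j\Big\|_\varepsilon=\sup\Big\{\Big|\sum_jx^*(x_j)y^*(y_j)\Big|:\|x^*\|\le1,\ \|y^*\|\le1\Big\}.
\]
A space $X$ has the \emph{Radon--Nikod\'ym property} (RNP) if every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite measure $\mu$ has a Bochner integrable density with respect to $\mu$. Reflexive spaces and separable dual spaces have the RNP, it passes to closed subspaces and isomorphic copies, and $c_0$ fails it.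
\begin{enumerate}
\item[(D1)] If $X^*$ has the RNP and $X^*$ or $Y^*$ has the AP, then $(X\hat\otimes_\varepsilon Y)^*=X^*\hat\otimes_\pi Y^*$, where $\sum_ix_i^*\otimes y_i^*$ acts by $x\otimes y\mapsto\sum_ix_i^*(x)y_i^*(y)$ \cite[Thm~5.33]{Ryan}.
\item[(D2)] The natural map $X\hat\otimes_\pi Y\to X\hat\otimes_\pi Y^{**}$ is an isometry, so its range is closed \cite[Ch.~2]{Ryan}. Indeed, it is a contraction, and each $T\in L(X,Y^*)$, followed by the embedding $Y^*\subset Y^{***}$, is a functional of the same norm on $X\hat\otimes_\pi Y^{**}$ that extends $T$.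
\end{enumerate}

\begin{remark}\label{rem:dual}
By (D1) with $X=Z^*$ and $Y=Z$, we have $Z\hat\otimes_\pi Z^*=(Z^*\hat\otimes_\varepsilon Z)^*$. Since $Z$ and $Z^*$ are separable, this is a separable dual space; it therefore has the RNP and contains no copy of $c_0$. The failure of weak sequential completeness in Theorem~\ref{thm:main} is not inherited from the example $c_0$ of Section~\ref{sec:intro}.
\end{remark}

\subsection*{The criterion}
For $x^*\in E^*$, $y^*\in F^*$ let $x^*\otimes y^*\in L(E,F^*)$ be the operator $x\mapsto x^*(x)y^*$; this identifies $E^*\otimes F^*$ with the finite rank operators. For any space $Y$ and $u=\sum_ix_i\otimes y_i\in E\hat\otimes_\pi Y$ put $u(x^*)=(x^*\otimes I)u=\sum_ix^*(x_i)y_i\in Y$.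

\begin{proof}[Proof of Theorem~\ref{thm:positive}(i)]
\emph{Necessity.} Let $E\hat\otimes_\pi F$ be wsc, and let $(u_n)$ be weakly Cauchy and null on finite rank operators. Its weak limit $u$ vanishes on finite rank operators. With $S_k$ as in Lemma~\ref{lem:approx}(b), each $T\in L(E,F^*)$ satisfies $\langle T,u\rangle=\lim_k\langle TS_k,u\rangle=0$ by \eqref{eq:adjoint}. So $u=0$.

\emph{Sufficiency.} Let $(u_n)$ be weakly Cauchy, hence bounded. It suffices to find $u\in E\hat\otimes_\pi F$ with $\langle S,u_n\rangle\to\langle S,u\rangle$ for all finite rank $S$: then $(u_n-u)$ is weakly Cauchy and null on finite rank operators, so it is weakly null by assumption.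

\emph{Step 1: a limit in $E\hat\otimes_\pi F^{**}$.} Put $\tau(S)=\lim_n\langle S,u_n\rangle$ for $S\in E^*\otimes F^*$. As $E^{**}=E$, the injective norm of $S=\sum_jx_j^*\otimes y_j^*$ is $\sup_{\|x\|\le1}\|\sum_jx_j^*(x)y_j^*\|$, its operator norm. Hence $|\tau(S)|\le\sup_n\|u_n\|_\pi\,\|S\|_\varepsilon$, and $\tau\in(E^*\hat\otimes_\varepsilon F^*)^*$. The dual of $E^*$ is $E$, which has the RNP and the AP, so (D1) gives $u\in E\hat\otimes_\pi F^{**}$ with
\[
u(x^*)(y^*)=\tau(x^*\otimes y^*)=\lim_ny^*(u_n(x^*))\qquad(x^*\in E^*,\ y^*\in F^*).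
\]

\emph{Step 2: $u(x^*)\in F$.} The display shows that $(u_n(x^*))$ is weakly Cauchy in $F$ with limit $u(x^*)$ in $F^{**}$. Since $F$ is wsc, this limit lies in $F$.

\emph{Step 3: $u\in E\hat\otimes_\pi F$.} By Lemma~\ref{lem:approx}(b) there are finite rank operators $S_kx=\sum_jx_{k,j}^*(x)a_{k,j}$ on $E$ with $(S_k\otimes I)u\to u$ in $E\hat\otimes_\pi F^{**}$. Writing $u=\sum_ix_i\otimes y_i^{**}$, we find
\[
(S_k\otimes I)u=\sum_ja_{k,j}\otimes\sum_ix_{k,j}^*(x_i)y_i^{**}=\sum_ja_{k,j}\otimes u(x_{k,j}^*)\in E\otimes F .
\]
By (D2), $u\in E\hat\otimes_\pi F$. Finally $\langle x^*\otimes y^*,u\rangle=y^*(u(x^*))=\tau(x^*\otimes y^*)$, and linearity gives $\langle S,u\rangle=\tau(S)$ for all finite rank $S$.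
\end{proof}

Reflexivity of $E$ is used in Step 1, weak sequential completeness of $F$ in Step 2, and the AP in the necessity part and in Steps 1 and 3. Neither of the first two hypotheses can simply be dropped: if one factor is $c_0$ and the other is the scalar field, then all operators $E\to F^*$ have finite rank, so the condition in (i) holds, while $E\hat\otimes_\pi F=c_0$.

\subsection*{Unconditionality}
For an unconditional basis, the operator $e_n\mapsto(-1)^ne_n$ prevents $(e_n\otimes e_n^*)$ from being weakly Cauchy. The same device works for any sequence that is null on finite rank operators: a subsequence lives, as far as one functional can tell, on successive blocks of the decomposition, and we alternate signs on these blocks.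

\begin{lemma}\label{lem:hump}
Let $G$ have an unconditional FDD, let $Y$ be a Banach space, and let $(w_n)\subset G\hat\otimes_\pi Y$ be weakly Cauchy and null on the finite rank operators in $L(G,Y^*)$. Then $(w_n)$ is weakly null.
\end{lemma}

\begin{proof}
Let $P_k$ be the partial sum projections, $P_0=0$, and $K=\sup_\varepsilon\|D_\varepsilon\|$. Suppose $\langle B,w_n\rangle\to c\ne0$ for some $B\in L(G,Y^*)$, and put $\delta=|c|/6$. We choose $0=k_0<k_1<\cdots$ and $n_1<n_2<\cdots$ inductively. Given $k_0,\dots,k_{i-1}$, the operator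
\[
V_i=\sum_{l<i}\big((-1)^l-(-1)^i\big)(P_{k_l}-P_{k_{l-1}})
\]
has finite rank, so we can choose $n_i>n_{i-1}$ with $|\langle B,w_{n_i}\rangle-c|<\delta$ and $|\langle BV_i,w_{n_i}\rangle|<\delta$. By Lemma~\ref{lem:approx}(a) we then choose $k_i>k_{i-1}$ with
\[
(K+1)\|B\|\,\|w_{n_i}-(P_{k_i}\otimes I)w_{n_i}\|_\pi<\delta .
\]
Let $D=D_\varepsilon$ with $\varepsilon_n=(-1)^l$ for $k_{l-1}<n\le k_l$. The operator $D-(-1)^iI$ vanishes on the $i$th block and agrees with $V_i$ on the earlier ones, so
\[
D=(-1)^iI+V_i+\big(D-(-1)^iI\big)(I-P_{k_i}).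
\]
Compose with $B$, pair with $w_{n_i}$, and use \eqref{eq:adjoint} and $\|D-(-1)^iI\|\le K+1$ for the last term:
\[
|\langle BD,w_{n_i}\rangle-(-1)^ic|<3\delta=|c|/2 .
\]
Consecutive values of $\langle BD,w_{n_i}\rangle$ thus differ by more than $|c|$, although $(w_n)$ is weakly Cauchy. This contradiction proves the lemma.
\end{proof}

Unconditionality supplies the operator $D$ and the bound $K$, which must be known before the $k_i$ are chosen. For the monotone basis of $Z$ the lemma is false, with $Y=Z^*$ and $w_n=e_n\otimes e_n^*$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(ii)]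
By (i) it suffices to show that a weakly Cauchy sequence $(u_n)$ in $E\hat\otimes_\pi F$ that is null on finite rank operators is weakly null.

(a) This is Lemma~\ref{lem:hump} with $G=E$ and $Y=F$.

(b) The flip $x\otimes y\mapsto y\otimes x$ is an isometry of $E\hat\otimes_\pi F$ onto $F\hat\otimes_\pi E$. It carries the functional $x^*\otimes y^*$ to $y^*\otimes x^*$, so finite rank operators correspond to finite rank operators. Apply Lemma~\ref{lem:hump} with $G=F$ and $Y=E$ to the flipped sequence.

(c) Fix $T\in L(E,F^*)$ and write $T=BA$ with $A:E\to H$, $B:H\to F^*$ and $H$ a Hilbert space. We push the sequence forward to $H$, cut down to a separable subspace so that a basis is available. Write $u_n=\sum_ix_{n,i}\otimes y_{n,i}$ with $\sum_i\|x_{n,i}\|\,\|y_{n,i}\|<\infty$, let $H_0$ be the closed span of all $Ax_{n,i}$, and let $\Pi:H\to H_0$ be the orthogonal projection. Put $w_n=(\Pi A\otimes I)u_n\in H_0\hat\otimes_\pi F$. By \eqref{eq:adjoint}, $\langle S,w_n\rangle=\langle S\Pi A,u_n\rangle$ for $S\in L(H_0,F^*)$, so $(w_n)$ is weakly Cauchy and null on finite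 rank operators. Since $\Pi Ax_{n,i}=Ax_{n,i}$, we have $\langle T,u_n\rangle=\langle B|_{H_0},w_n\rangle$. If $\dim H_0<\infty$, then $B|_{H_0}$ has finite rank and this tends to $0$. Otherwise $H_0$ has an orthonormal basis, which is unconditional, and Lemma~\ref{lem:hump} gives the same conclusion.

If $E$ has type $2$ and $F^*$ has cotype $2$, then every $T\in L(E,F^*)$ factors through a Hilbert space by the Kwapie\'n--Maurey theorem \cite[Ch.~3]{Pisier}. Finally, if $F$ has type $2$ with constant $C$, then for $y_i^*\in F^*$ and $y_i\in F$ with $\sum_i\|y_i\|^2\le1$,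
\[
\Big|\sum_iy_i^*(y_i)\Big|=\Big|\mathbb E\Big(\sum_i\varepsilon_iy_i^*\Big)\Big(\sum_j\varepsilon_jy_j\Big)\Big|\le C\Big(\mathbb E\Big\|\sum_i\varepsilon_iy_i^*\Big\|^2\Big)^{1/2}
\]
by the Cauchy--Schwarz inequality. The supremum of the left side over such $(y_i)$ is $(\sum_i\|y_i^*\|^2)^{1/2}$, so $F^*$ has cotype $2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL}
Bergh and L\"ofstr\"om, \emph{Interpolation Spaces}.

\bibitem{Calderon}
Calder\'on, 1964.

\bibitem{problem}
\emph{Geometric Theory of Spaces of Integral Polynomials and Symmetric Tensor Products}, \texttt{https://core.ac.uk/download/pdf/82630290.pdf}.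

\bibitem{Pisier}
Pisier, \emph{Factorization of Linear Operators and Geometry of Banach Spaces}, CBMS 60.

\bibitem{Ryan}
Ryan, \emph{Introduction to Tensor Products of Banach Spaces}.

\end{thebibliography}
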